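\title{An aperiodic countable Borel equivalence relation with neither an invariant copy of $E_0$ nor a free action of $F_2$}

\begin{abstract}
We construct an aperiodic countable Borel equivalence relation $E$ on a Cantor space, with a unique invariant Borel probability measure $\mu$, such that $E$ is not hyperfinite on any invariant Borel set of full measure, while no Borel set of positive measure carries a free Borel action of $F_2$ with orbits inside $E$-classes. This disproves a proposed dichotomy between containing $E_0$ on an invariant Borel set and containing the orbit relation of a free Borel action of $F_2$. The space is an inverse limit of vertex sets of finite aspherical $2$-complexes with hyperbolic, virtually special fundamental groups. Dehn fillings destroy the finite-level approximations of free actions one at a time, and an Euler characteristic count rules out hyperfiniteness.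
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a standard Borel space. A \emph{countable Borel equivalence relation} on $X$ is an equivalence relation $E\subseteq X^2$ that is a Borel set and all of whose classes are countable; it is \emph{aperiodic} if all classes are infinite. For $A\subseteq X$ we write $E|A=E\cap A^2$, and $A$ is \emph{$E$-invariant} if it is a union of $E$-classes. Relations $E$ on $X$ and $F$ on $Y$ are \emph{Borel isomorphic}, $E\cong_B F$, if there is a Borel bijection $f\colon X\to Y$ with $xEx'\Leftrightarrow f(x)Ff(x')$. A Borel action of a countable group $\Delta$ on $X$ gives the orbit relation $E^X_\Delta$, in which $x$ and $y$ are related if $y=\gamma x$ for some $\gamma\in\Delta$; the action is \emph{free} if $\gamma x\neq x$ for all $x$ and all $\gamma\ne1$. The relation $E$ is \emph{hyperfinite} if it is an increasing union of Borel equivalence relations with finite classes. A Borel probability measure $\mu$ on $X$ is \emph{$E$-invariant} if $\mu(\sigma(B))=\mu(B)$ whenever $\sigma\colon B\to X$ is a Borel injection, defined on a Borel set $B$, with $\sigma(x)Ex$ for all $x\in B$.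

The basic example is the relation $E_0$ of eventual equality on $2^{\mathbb N}$,
\[
xE_0y\iff \exists n\,\forall m\ge n\ (x_m=y_m).
\]
It is aperiodic, and it is hyperfinite, being the union over $n$ of the relations ``$x_m=y_m$ for all $m\ge n$''. Call $E$ \emph{smooth} if there is a Borel map $f$ from $X$ to a standard Borel space with $xEy\Leftrightarrow f(x)=f(y)$. The Glimm--Effros dichotomy says that $E_0$ is the only obstruction to smoothness: for every countable Borel equivalence relation $E$ on $X$, either $E_0\cong_B E|A$ for some Borel set $A\subseteq X$, or $E$ is smooth, and not both. The following analogue, with $F_2$ the free group on two generators, was posed in \cite{KM}.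

\begin{quote}
\emph{Is it true that for every aperiodic countable Borel equivalence relation $E$ on $X$ exactly one of the following holds?}
\begin{enumerate}
\item[(I)] \emph{There is a Borel $E$-invariant set $A\subseteq X$ with $E_0\cong_B E|A$.}
\item[(II)] \emph{There is a free Borel action of $F_2$ on $X$ with $E^X_{F_2}\subseteq E$.}
\end{enumerate}
\end{quote}

The simplest cases explain the wording. If all classes are finite, both alternatives fail, so aperiodicity is needed. For $E_0$ itself (I) holds. On $X=T\times F_2$, with $T$ a standard Borel space and classes $\{t\}\times F_2$, left multiplication gives (II). The word ``invariant'' in (I) is what separates the alternatives: on $2^{\mathbb N}\times F_2$ let $(x,g)$ and $(y,h)$ be related if $xE_0y$; then (II) holds, and $E_0$ appears on the non-invariant set $2^{\mathbb N}\times\{1\}$. With invariance, a short count of edges and vertices shows that (I) and (II) never hold together (Proposition~\ref{prop:exclusive}). So the question is whether an invariant copy of $E_0$ is the only obstruction to a free action of $F_2$. The count only uses that the copy of $E_0$ is hyperfinite and carries an invariant probability measure, and one may well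 guess that a relation with no such piece is large enough to contain a free action, so that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There are a Cantor space $X$ and an action of the free group $\Gamma=F(a,b)$ of rank $2$ on $X$ by homeomorphisms, with orbit equivalence relation $E$, such that:
\begin{enumerate}
\item[(1)] every $E$-class is infinite, and there is exactly one $E$-invariant Borel probability measure $\mu$ on $X$;
\item[(2)] $E$ is not hyperfinite on any $E$-invariant Borel set of $\mu$-measure $1$;
\item[(3)] if $Y\subseteq X$ is Borel and $\mu(Y)>0$, there is no free Borel action of $F_2$ on $Y$ all of whose orbits are contained in $E$-classes.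
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
For the aperiodic relation $E$ of Theorem~\ref{thm:main} both \textup{(I)} and \textup{(II)} fail. Hence the dichotomy is false.
\end{corollary}

We write $\Gamma$ for the group that generates $E$, by an action that is far from free, and keep the name $F_2$ for the hypothetical free action.

Parts (2) and (3) pull in opposite directions, and the way to reconcile them is seen by comparing two Euler characteristics. A free action of $F_2$ puts on each orbit a tree with one vertex and two edges per point. Its Euler characteristic per point is $-1$, while every finite piece is a forest and has positive Euler characteristic; in the presence of an invariant measure this forbids exhaustion by finite pieces. We need an obstruction to hyperfiniteness that does not come from trees, and we take a two-dimensional one: each $E$-class will carry a $2$-complex with one vertex, two edges and three $2$-cells per point and with no $2$-cycles. Its Euler characteristic per point is $2$, while that of a finite piece is at most its number of points.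

To remove the free actions, we take $X=\varprojlim X_j$ with $X_j$ the vertex set of a finite aspherical $2$-complex $K_j$. A Borel map that moves points inside their classes is close in measure to a map $x\mapsto f(x_j)x$ with $f\colon X_j\to\Gamma$, and there are only countably many such finite \emph{patterns}. Each pattern is treated at some stage. If the graph that it defines contains a geometrically tame subgraph with more edges than vertices, we pass to a finite cover and attach $2$-cells so that this subgraph has finite components in the limit (Section~\ref{sec:killing}); tameness is what keeps the complex aspherical. A pattern close to a free action of a free group of rank $100$ always has such a subgraph, obtained by keeping each edge with probability $1/50$ (Sections~\ref{sec:local} and~\ref{sec:nofree}), and then the limit contains a forest with finite components and more edges than vertices, which is absurd.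

\section{Counting with an invariant measure}\label{sec:counting}

Graphs may have loops and multiple edges. A path is \emph{non-backtracking} if no edge is immediately followed by its reverse. A \emph{forest} is a graph with no loops, multiple edges or cycles, equivalently with no non-backtracking closed path of positive length. In a forest, two vertices of the same component are joined by exactly one non-backtracking path, and this path repeats no edge.

In the three lemmas below, a countable group $\Delta=\{\gamma_0,\gamma_1,\dots\}$ acts in a Borel way on a standard Borel space $X$, with orbit relation $E$, preserving a Borel probability measure $\mu$.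

\begin{lemma}\label{lem:inv}
The measure $\mu$ is $E$-invariant.
\end{lemma}

\begin{proof}
Let $\sigma\colon B\to X$ be a Borel injection with $\sigma(x)Ex$, and let $B_n$ be the set of $x\in B$ for which $n$ is least with $\sigma(x)=\gamma_nx$. The sets $B_n$ partition $B$, the sets $\sigma(B_n)=\gamma_nB_n$ partition $\sigma(B)$, and $\mu(\gamma_nB_n)=\mu(B_n)$.
\end{proof}

Thus for an orbit relation, $E$-invariance and $\Delta$-invariance of a measure are the same. The next lemma says that an integral may be computed by first averaging over the classes of a finite subrelation.

\begin{lemma}\label{lem:mt}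
Let $Y\subseteq X$ be Borel, let $R\subseteq E|Y$ be a Borel equivalence relation on $Y$ with finite classes, and let $\varphi\colon Y\to\mathbb R$ be bounded and Borel. Then
\[
\int_Y\varphi\,d\mu=\int_Y\frac1{|[x]_R|}\sum_{y\in[x]_R}\varphi(y)\,d\mu(x).
\]
\end{lemma}

\begin{proof}
Let $Y_n$ be the Borel set of points whose $R$-class has $n$ elements. Fix a Borel linear order of $X$ and let $\sigma\colon Y_n\to Y_n$ send $x$ to its successor in $[x]_R$, and the largest element of a class to the smallest. Then $\sigma$ is a Borel automorphism of $Y_n$ that permutes each class cyclically, and it preserves $\mu$ by Lemma~\ref{lem:inv}. So $\int_{Y_n}\varphi\,d\mu=\frac1n\sum_{t<n}\int_{Y_n}\varphi\circ\sigma^t\,d\mu=\int_{Y_n}\frac1n\sum_{y\in[x]_R}\varphi(y)\,d\mu(x)$. Sum over $n$.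
\end{proof}

Put $[k]=\{1,\dots,k\}$. For a Borel set $B\subseteq X\times[k]$ we write $\mu(B)=\sum_{i=1}^k\mu(\{x:(x,i)\in B\})$. When $B$ is a set of edges, $(x,i)$ having origin $x$, this is the mean number of edges per point.

\begin{lemma}\label{lem:forest}
Let $Y\subseteq X$ be Borel and let $c_1,\dots,c_k\colon Y\to Y$ be the free generators of a free Borel action of the free group $F_k$ on $Y$ with orbits inside $E$-classes. Let $B\subseteq Y\times[k]$ be Borel, and suppose that the graph on $Y$ with an edge from $x$ to $c_i(x)$ for each $(x,i)\in B$ has finite components. Then $\mu(B)\le\mu(Y)$.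
\end{lemma}

\begin{proof}
At each vertex there is at most one outgoing and at most one incoming edge with a given label $i$. So a non-backtracking path spells a reduced word in the $c_i^{\pm1}$, and if it were closed and of positive length, a non-trivial element of $F_k$ would fix a point. Hence the graph is a forest. Let $R$ be the relation of lying in the same component; it is Borel, contained in $E|Y$, and has finite classes. Let $\varphi(x)$ be the number of $i$ with $(x,i)\in B$. The sum of $\varphi$ over a class $T$ is the number of edges of a tree on $T$, which is $|T|-1$. By Lemma~\ref{lem:mt}, $\mu(B)=\int_Y\varphi\,d\mu\le\mu(Y)$.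
\end{proof}

The relation $E_0$ is the orbit relation of the group $\bigoplus_{\mathbb N}\mathbb Z/2$ acting by flipping coordinates, which preserves the coin-tossing measure $\nu$. So $\nu$ is $E_0$-invariant and the lemmas apply to it.

\begin{proposition}\label{prop:exclusive}
Alternatives \textup{(I)} and \textup{(II)} never hold together.
\end{proposition}

\begin{proof}
If both hold, the $E$-invariant set $A$ is invariant under the action of $F_2$, and transporting the action to $2^{\mathbb N}$ gives free generators $c_1,c_2$ of a free Borel action with orbits inside $E_0$-classes. Let $B_n$ be the set of $(x,i)$ such that $x$ and $c_i(x)$ agree from coordinate $n$ on. The components of the corresponding graph have at most $2^n$ points, so $\nu(B_n)\le1$ by Lemma~\ref{lem:forest}. But the $B_n$ increase to $2^{\mathbb N}\times\{1,2\}$, so $\nu(B_n)\to2$.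
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer} from Theorem~\ref{thm:main}]
Alternative (II) fails by part (3) with $Y=X$. Suppose that (I) holds, with an isomorphism $f\colon2^{\mathbb N}\to A$ from $E_0$ to $E|A$. For $\gamma\in\Gamma$ the map $f^{-1}\gamma f$ is a Borel automorphism of $2^{\mathbb N}$ that moves points inside their $E_0$-classes, so it preserves $\nu$. Hence $f_*\nu$ is a $\Gamma$-invariant probability measure on $X$ carried by $A$. By part (1) it equals $\mu$, so $\mu(A)=1$. But $E|A$ is hyperfinite because $E_0$ is, contradicting part (2).
\end{proof}

\section{Complexes over Schreier graphs}\label{sec:complexes}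

From now on $\Gamma=F(a,b)$, and $|\gamma|$ is the length of the reduced word for $\gamma$. We need to move freely between actions of $\Gamma$, where the measure lives, and $2$-complexes, where the geometry lives.

\subsection{$\Gamma$-complexes and their coverings}

A \emph{$\Gamma$-complex} is a connected $2$-complex $K$ whose $1$-skeleton is a Schreier graph of $\Gamma$: the group $\Gamma$ acts transitively on the vertex set $V(K)$, the edges are the pairs $(v,s)\in V(K)\times\{a,b\}$, with $(v,s)$ joining $v$ to $sv$, and the $2$-cells are attached along closed edge paths. A word in $a^{\pm1},b^{\pm1}$, read from the right, gives for each vertex $v$ an edge path from $v$ to $\gamma v$, where $\gamma$ is the element that it represents, and every edge path arises in this way. This identifies $\pi_1(K^{(1)},v)$ with $\operatorname{Stab}_\Gamma(v)$. Let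
\[
\Lambda_v(K)=\{\gamma\in\operatorname{Stab}_\Gamma(v): \text{the loop of $\gamma$ at $v$ is null-homotopic in $K$}\}.
\]
Changing the base point along a path gives $\Lambda_{\gamma v}(K)=\gamma\Lambda_v(K)\gamma^{-1}$.

\begin{lemma}\label{lem:covers}
Let $K$ be a $\Gamma$-complex.
\begin{enumerate}
\item[(a)] A connected covering $W\to K$ is a $\Gamma$-complex, the map $V(W)\to V(K)$ is equivariant, and deck transformations commute with the action of $\Gamma$ on $V(W)$.
\item[(b)] A transitive $\Gamma$-set $S$ with an equivariant map $S\to V(K)$ is the vertex set of a connected covering of $K$ if and only if, for each $v$, the group $\Lambda_v(K)$ fixes all points of $S$ over $v$.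
\item[(c)] If $\tilde v$ is a vertex of the universal cover $\widetilde K$ over $v$, then $\operatorname{Stab}_\Gamma(\tilde v)=\Lambda_v(K)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lift the labels and orientations of the edges. Each vertex of $W$ has one outgoing and one incoming edge of each label, which defines the action; the covering map and the deck transformations preserve labels and orientations. (b) In a covering of $K$, null-homotopic loops lift to closed loops, so the condition is necessary. Conversely, the Schreier graph of $S$ covers $K^{(1)}$. The boundary path of a $2$-cell at $v$ spells an element of $\Lambda_v(K)$, so under the condition all its lifts are closed, and we attach one $2$-cell along each of them. (c) A loop at $v$ lifts to a closed loop in $\widetilde K$ if and only if it is null-homotopic.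
\end{proof}

Let $d$ be the graph metric of $\widetilde K^{(1)}$. The ball of radius $n$ about a vertex $u$ is $B(u,n)=\{\gamma u:|\gamma|\le n\}$, so
\begin{equation}\label{eq:ball}
|B(u,n)|\le 1+4\sum_{t<n}3^t\le 2\cdot3^n .
\end{equation}
This bound is the same for all $\Gamma$-complexes, which will let us fix the rank $100$ and the probability $1/50$ once and for all.

\subsection{Hyperbolicity}

A geodesic metric space is \emph{hyperbolic} if for some $\delta\ge0$ all geodesic triangles are $\delta$-slim: each side lies in the $\delta$-neighborhood of the union of the other two. The Gromov product is $(x|y)_w=\frac12\big(d(x,w)+d(y,w)-d(x,y)\big)$. The triangle inequality and the definition give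
\begin{equation}\label{eq:gromov}
(x|y)_w\le d(w,[x,y]),\qquad (x|y)_z+(x|z)_y=d(y,z)
\end{equation}
for any geodesic $[x,y]$, and in a hyperbolic space, after increasing $\delta$,
\begin{equation}\label{eq:fourpoint}
(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta .
\end{equation}
A finitely generated group is \emph{hyperbolic} if its Cayley graphs are, and it is \emph{non-elementary} if it is infinite and has no cyclic subgroup of finite index. Hyperbolicity of geodesic spaces is invariant under quasi-isometry, and a group acting freely and cocompactly on a connected locally finite graph is quasi-isometric to the graph through any orbit map. So for a finite complex $K$, the group $\pi_1(K)$ is hyperbolic if and only if $\widetilde K^{(1)}$ is.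

\begin{lemma}[Stability of quasi-geodesics]\label{lem:morse}
For all $\lambda\ge1$ and $\delta\ge0$ there is $M(\lambda,\delta)$ such that, if $u_0,\dots,u_n$ are points of a geodesic space with $\delta$-slim triangles and
\[
\lambda^{-1}|s-t|-\lambda\le d(u_s,u_t)\le\lambda|s-t|\qquad(0\le s,t\le n),
\]
then $\{u_0,\dots,u_n\}$ and any geodesic $[u_0,u_n]$ have Hausdorff distance at most $M(\lambda,\delta)$.
\end{lemma}

\begin{proof}
By \cite[III.H.1.7]{BH}, the Hausdorff distance between a $(\lambda,\epsilon)$-quasi-geodesic, not necessarily continuous, and a geodesic with the same endpoints is bounded in terms of $\lambda,\epsilon,\delta$. The map $\tau\mapsto u_{\lfloor\tau\rfloor}$ on $[0,n]$ is a $(\lambda,2\lambda)$-quasi-geodesic, because $|\lfloor\tau\rfloor-\lfloor\tau'\rfloor|$ and $|\tau-\tau'|$ differ by at most $1$.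
\end{proof}

\subsection{The class $\mathcal K$}

A group is \emph{virtually special} if it has a finite-index subgroup that is the fundamental group of a compact special cube complex. The definition of such complexes will not be needed. We use the notion only through Theorem~\ref{thm:filling} below and the following facts: finite-index subgroups of virtually special groups are virtually special; virtually special groups are residually finite \cite{HW}; and a hyperbolic group acting properly and cocompactly on a CAT(0) cube complex is virtually special \cite{Agol}. Recall that $G$ is \emph{residually finite} if every finite subset of $G\setminus\{1\}$ is disjoint from some normal subgroup of finite index.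

\begin{definition}
Let $\mathcal K$ be the class of finite $\Gamma$-complexes $K$ such that $\widetilde K$ is contractible, $\chi(K)\ge2|V(K)|$, and $\pi_1(K)$ is hyperbolic and virtually special.
\end{definition}

Contractibility will give part (2) of the theorem. Hyperbolicity gives the geometry. Virtual specialness is a form of residual finiteness that survives Dehn filling, and residual finiteness supplies the finite covers. The bound on $\chi$ keeps the groups from degenerating.

\begin{lemma}\label{lem:classK}
Let $K\in\mathcal K$. Finite connected covers of $K$ belong to $\mathcal K$. The group $\pi_1(K)$ is residually finite, torsion-free and non-elementary.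
\end{lemma}

\begin{proof}
A cover of degree $n$ has the same universal cover, $\chi$ and $|V|$ are multiplied by $n$, and its group has finite index in $\pi_1(K)$. The group $\pi=\pi_1(K)$ is residually finite since it is virtually special, and torsion-free since $K$ is a finite-dimensional $K(\pi,1)$. If $\pi$ were free of rank $n\ge0$, then $K$ would be homotopy equivalent to a bouquet of $n$ circles and $\chi(K)=1-n\le1$, whereas $\chi(K)\ge2$. So $\pi$ is neither trivial nor $\mathbb Z$. A torsion-free group with a cyclic subgroup of finite index is trivial or $\mathbb Z$, so $\pi$ is non-elementary.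
\end{proof}

\begin{lemma}\label{lem:girth}
Let $K\in\mathcal K$ and $R\ge0$. There is a finite connected cover $K'\to K$ of degree at least $2$ such that no non-trivial deck transformation of $\widetilde K\to K'$ moves a vertex by at most $R$. Every closed edge path of length at most $R$ in $K'$ is null-homotopic.
\end{lemma}

\begin{proof}
Let $G=\pi_1(K)$ act by deck transformations and let $U$ be a finite set of vertices meeting all orbits. The set $S$ of $g\ne1$ with $d(u,gu)\le R$ for some $u\in U$ is finite, because balls are finite and the action is free, and every $g\ne1$ that moves some vertex by at most $R$ is conjugate into $S$. Choose a finite-index normal subgroup $G'$ that misses $S$ and one further non-trivial element, and put $K'=\widetilde K/G'$. A closed path of length at most $R$ in $K'$ lifts to a path from some $u$ to $gu$ with $g\in G'$ and $d(u,gu)\le R$; so $g=1$ and the lift is closed.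
\end{proof}

\subsection{The base complex}

The class $\mathcal K$ is non-empty by small cancellation theory. For a finite presentation with cyclically reduced relators, let $\mathcal R$ be the set of cyclic permutations of the relators and their inverses. A \emph{piece} is a common initial segment of two distinct elements of $\mathcal R$, and the presentation is $C'(\kappa)$ if every piece that is an initial segment of $\rho\in\mathcal R$ has length less than $\kappa|\rho|$. A finite $C'(1/6)$ presentation in which no relator is a proper power, and no relator is conjugate to another relator or its inverse, has aspherical presentation complex and hyperbolic group (\cite[Ch.~III, \S\S10--11]{LS}, \cite{CCH}; Gromov), and the group acts properly and cocompactly on a CAT(0) cube complex \cite{Wise}.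

\begin{lemma}\label{lem:base}
Let $\rho_i=\prod_{t=1}^{100}a\,b^{\,200+100i+t}$ for $i=1,2,3$, and let $K_0$ be the presentation complex of $\langle a,b\mid\rho_1,\rho_2,\rho_3\rangle$. Then $K_0\in\mathcal K$.
\end{lemma}

\begin{proof}
Each of the exponents $301,\dots,600$ is used exactly once. The elements of $\mathcal R$ are positive or negative words, so two elements with a non-empty common initial segment have the same sign; by symmetry let them be positive. If the common segment contains two letters $a$, it contains a subword $ab^na$. The exponent $n$ determines the relator and the place in it, so the two elements are the same cyclic permutation of the same relator. Hence a piece has the form $b^x$ or $b^xab^y$ with $x,y\le600$, and its length is at most $1201$. The shortest relator has length $100+\sum_{n=301}^{400}n=35150>24\cdot1201$, so the presentation is $C'(1/24)$. A proper power would repeat an exponent. Conjugate cyclically reduced words are cyclic permutations of each other, so the relators, having different lengths, are pairwise non-conjugate, also up to inversion. Thus $K_0$ is aspherical and its group is hyperbolic, acts properly and cocompactly on a CAT(0) cube complex, and is therefore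 virtually special. Finally $K_0$ has one vertex, two edges and three $2$-cells, so $\chi(K_0)=2=2|V(K_0)|$.
\end{proof}

\section{Good forests and how to kill them}\label{sec:killing}

\subsection{Patterns and good sets}

Fix $k=100$. A pattern is the finite-level model of $k$ maps that move points inside their orbits.

\begin{definition}
A \emph{pattern} on a finite $\Gamma$-complex $K$ is a pair $(D,f)$ with $\emptyset\ne D\subseteq V(K)$ and $f\colon D\times[k]\to\Gamma$, written $f_i(v)$.
\end{definition}

A pattern pulls back along every equivariant map $S\to V(K)$ of $\Gamma$-sets: $D_S$ is the preimage of $D$, and $f_i(w)$ is the value of $f_i$ at the image of $w$. For a covering $W$ of $K$ we write $D_W$ for $D_{V(W)}$. For $\omega\subseteq D_S\times[k]$ let $\operatorname{Gr}(\omega)$ be the graph with vertex set $S$ in which $(w,i)\in\omega$ is an edge with \emph{origin} $w$ and \emph{label} $i$, joining $w$ to $f_i(w)w$. A path in $\operatorname{Gr}(\omega)$ from $w$ to $w'$ \emph{spells} the element $\gamma\in\Gamma$ obtained by multiplying, from right to left, the elements $f_i(\cdot)^{\pm1}$ of its edges, with sign given by the direction of traversal; then $w'=\gamma w$. If $S=V(W)$, we map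 $\operatorname{Gr}(\omega)$ to $W^{(1)}$ by sending $(w,i)$ to the edge path from $w$ given by the reduced word for $f_i(w)$. If $W'\to W$ is a further covering, $\omega_{W'}$ denotes the preimage of $\omega$ in $V(W')\times[k]$, and $\tilde\omega$ denotes the preimage in $V(\widetilde K)\times[k]$. When $W$ is finite, the \emph{density} of $\omega$ is $|\omega|/|V(W)|$; it does not change under finite covers.

\begin{definition}\label{def:good}
Let $(D,f)$ be a pattern on $K$ and let $Z\to K$ be a finite connected cover. A set $\omega\subseteq D_Z\times[k]$ is \emph{good} if
\begin{enumerate}
\item[(i)] $\operatorname{Gr}(\tilde\omega)$ is a forest;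
\item[(ii)] there is $\lambda\ge1$ with $d(u,u')\ge\lambda^{-1}d_T(u,u')-\lambda$ for all $u,u'$ in a common component $T$ of $\operatorname{Gr}(\tilde\omega)$, where $d_T$ is the graph metric of the tree $T$;
\item[(iii)] for distinct components $T\ne T'$ and every $r$, the set $\{u\in T:d(u,T')\le r\}$ is finite.
\end{enumerate}
\end{definition}

So the trees are undistorted in $\widetilde K$ and distinct trees diverge. Goodness depends only on $\tilde\omega$, so it passes to further finite covers. We want to attach $2$-cells so that all loops of $\operatorname{Gr}(\omega)$ die while the complex stays aspherical. Condition (i) is forced: a cycle in $\operatorname{Gr}(\tilde\omega)$ gives a loop that is already null-homotopic, and a $2$-cell attached along such a loop creates a sphere.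

\begin{example}\label{ex:bouquet}
Let $K$ be the bouquet of two circles, with vertex $v$. It is not in $\mathcal K$, since $\chi(K)=-1$, but the whole mechanism is visible in it. Here $\widetilde K$ is the $4$-regular tree.

Let $f_1(v)=a$ and $\omega=\{(v,1)\}$. The components of $\operatorname{Gr}(\tilde\omega)$ are the $a$-lines. They are geodesic, and two disjoint subtrees of a tree are joined by a unique shortest path through which every path between them passes; so $\omega$ is good. The stabilizers of the components are the conjugates of $P=\langle a\rangle$. In general one is only allowed to kill a small enough finite-index subgroup of $P$, so let us kill $N=\langle a^n\rangle$ with $n\ge2$, although $n=1$ would do here. A $2$-cell attached to $K$ along $a^n$ gives the group $\mathbb Z/n\ast\mathbb Z$, which has torsion, so the complex is not aspherical. Instead, pass to the cover $Z_1$ given by the kernel of the map $\Gamma\to\mathbb Z/n$ with $a\mapsto1$, $b\mapsto0$. It is an $n$-cycle of $a$-edges with a $b$-loop at each vertex. Attach one $2$-cell along the cycle. The result $K^+$ is a disk with $n$ loops, which is aspherical. Its universal cover is a tree of disks joined by $b$-edges, and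 the $a$-lines have become $n$-cycles: the components are now finite. The $1$-skeleton of $\widetilde{K^+}$ has free fundamental group with one generator per cycle, which is why one disk per cycle makes it contractible.

Now let $f_1(v)=a^2$. Each $a$-line splits into two components at distance $1$ from each other, so (iii) fails. Let $Z_1$ be any finite cover of $K$, and attach a $2$-cell along the cycle of each component of $\operatorname{Gr}(\omega_{Z_1})$. An $a$-cycle of even length carries two components, each going once around it, and the two disks form a sphere. An $a$-cycle of odd length carries one component, going twice around it; since the disjoint $a$-cycles are part of a basis of $\pi_1(Z_1)$, this gives a free factor $\mathbb Z/2$. In either case asphericity is lost.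
\end{example}

\subsection{Dehn filling}

Let $G$ be a hyperbolic group. A subgroup $P$ is \emph{quasiconvex} if geodesics of a Cayley graph of $G$ with endpoints in $P$ stay within a bounded distance of $P$. By Lemma~\ref{lem:morse} this holds if $P$ is finitely generated and the inclusion is a quasi-isometric embedding. A family $\{P_1,\dots,P_s\}$ is \emph{almost malnormal} if $P_\alpha\cap gP_\beta g^{-1}$ is finite unless $\alpha=\beta$ and $g\in P_\alpha$. We write $\langle\langle S\rangle\rangle_G$ for the normal closure of $S$ in $G$. The next theorem collects the published results that replace the pictures of Example~\ref{ex:bouquet}.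

\begin{theorem}\label{thm:filling}
Let $G$ be a non-elementary hyperbolic group and let $\{P_1,\dots,P_s\}$ be an almost malnormal family of infinite quasiconvex subgroups. For $N_\alpha\lhd P_\alpha$ put $\mathcal N=\langle\langle\bigcup_\alpha N_\alpha\rangle\rangle_G$.
\begin{enumerate}
\item[(a)] There is a finite set $\mathfrak F\subseteq G\setminus\{1\}$ such that, if $N_\alpha\cap\mathfrak F=\emptyset$ for all $\alpha$, then the maps $P_\alpha/N_\alpha\to G/\mathcal N$ are injective, and there are left transversals $\mathcal T_\alpha$ of $P_\alpha\mathcal N$ in $G$ such that $\mathcal N$ is the free product of its subgroups $tN_\alpha t^{-1}$, $1\le\alpha\le s$, $t\in\mathcal T_\alpha$.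
\item[(b)] If $G$ is virtually special, there are finite-index subgroups $\dot P_\alpha\lhd P_\alpha$ such that $G/\mathcal N$ is hyperbolic and virtually special whenever each $N_\alpha$ has finite index in $P_\alpha$ and $N_\alpha\le\dot P_\alpha$.
\end{enumerate}
\end{theorem}

Indeed, $G$ is hyperbolic relative to $\{P_\alpha\}$ by \cite[Thm.~7.11]{Bow}, and then $\{P_\alpha\}$ is hyperbolically embedded in $G$ by \cite{DGO}. In this situation the injectivity in (a) is proved in \cite{Osin,GM}, and the free product decomposition, called the Cohen--Lyndon property, in \cite{Sun}. Part (b) is Wise's Malnormal Special Quotient Theorem; see \cite{AGM}.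

\subsection{The killing lemma}

\begin{lemma}\label{lem:killing}
Let $Z\in\mathcal K$ carry a pattern and let $\omega\subseteq D_Z\times[k]$ be good. There are a finite connected cover $Z_1\to Z$ and a complex $K^+\in\mathcal K$, obtained from $Z_1$ by attaching $2$-cells only, such that if a closed path of $\operatorname{Gr}(\omega_{Z_1})$ at $v$ spells $\gamma$, then $\gamma\in\Lambda_v(K^+)$.
\end{lemma}

\begin{proof}
Let $G=\pi_1(Z)$ act on $\widetilde Z$ by deck transformations. These commute with $\Gamma$ and preserve $f$, so $G$ acts on $\operatorname{Gr}(\tilde\omega)$ by $g(u,i)=(gu,i)$, freely on vertices and preserving origins, hence without inversions.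

\emph{Step 1: components and stabilizers.} Let $H\le G$ and $W=\widetilde Z/H$. Then $\operatorname{Gr}(\omega_W)=\operatorname{Gr}(\tilde\omega)/H$, and its components are the graphs $T/\operatorname{Stab}_H(T)$, one for each $H$-orbit of components $T$ of $\operatorname{Gr}(\tilde\omega)$. By (i), $T$ is a tree, so $T/\operatorname{Stab}_H(T)$ has fundamental group $\operatorname{Stab}_H(T)$. Moreover, its map to $W$ induces the inclusion $\operatorname{Stab}_H(T)\le H=\pi_1(W)$: a closed path lifts to a path in $T$ from $u$ to $hu$, whose image in $\widetilde Z^{(1)}$ also runs from $u$ to $hu$.

With $H=G$ the quotient graphs are finite, so each $T$ is locally finite, its stabilizer is free of finite rank and acts cocompactly, and there are finitely many orbits of components. If all stabilizers are trivial, the components of $\operatorname{Gr}(\omega)$ are trees, closed paths in them spell $1$, and $K^+=Z_1=Z$ works. Otherwise let $T_1,\dots,T_s$ represent the $G$-orbits of components with non-trivial stabilizer, and let $P_\alpha=\operatorname{Stab}_G(T_\alpha)$, an infinite free group of finite rank.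

\emph{Step 2: the hypotheses of Theorem~\ref{thm:filling}.} The group $G$ is non-elementary by Lemma~\ref{lem:classK}. For $u\in T_\alpha$ the orbit map $h\mapsto hu$ is a quasi-isometry from $P_\alpha$ to the tree $T_\alpha$. If $\ell$ bounds the lengths of the $f_i(v)$, then $d\le\ell\,d_{T_\alpha}$ on $T_\alpha$, and (ii) gives the reverse estimate. So $h\mapsto hu$ is a quasi-isometric embedding of $P_\alpha$ in $\widetilde Z^{(1)}$. Since $g\mapsto gu$ is a quasi-isometry from $G$ to $\widetilde Z^{(1)}$, the inclusion $P_\alpha\le G$ is a quasi-isometric embedding, and $P_\alpha$ is quasiconvex. For malnormality let $1\ne h\in P_\alpha\cap gP_\beta g^{-1}$; it has infinite order and stabilizes both $T_\alpha$ and $gT_\beta$. If these trees were distinct, then for $u\in T_\alpha$ and $u'\in gT_\beta$ the infinitely many points $h^nu\in T_\alpha$ would lie within $d(u,u')$ of the points $h^nu'\in gT_\beta$, contradicting (iii). So $T_\alpha=gT_\beta$, that is, $\alpha=\beta$ and $g\in P_\alpha$.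

\emph{Step 3: the filling and the cover.} Since $P_\alpha\le G$ is residually finite, there is a finite-index $N_\alpha\lhd P_\alpha$ with $N_\alpha\le\dot P_\alpha$ and $N_\alpha\cap\mathfrak F=\emptyset$. Let $\bar G=G/\mathcal N$. It is hyperbolic and virtually special, hence residually finite, and $\mathcal N\cap P_\alpha=N_\alpha$ by the injectivity in (a). As in Example~\ref{ex:bouquet}, the finite subgroups $P_\alpha/N_\alpha$ of $\bar G$ must be removed by a finite cover. Choose a finite-index $\bar G_1\lhd\bar G$ meeting each $P_\alpha/N_\alpha$ trivially, and let $G_1\lhd G$ be its preimage. Then $\mathcal N\le G_1$, and an element of $G_1\cap P_\alpha$ has trivial image in $\bar G$, so $G_1\cap P_\alpha=N_\alpha$. Conjugating, and using that $G_1$ and $\mathcal N$ are normal, we get for all $g\in G$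
\begin{equation}\label{eq:stab}
\operatorname{Stab}_{G_1}(gT_\alpha)=gN_\alpha g^{-1}=\operatorname{Stab}_{\mathcal N}(gT_\alpha).
\end{equation}
Let $Z_1=\widetilde Z/G_1$. For each component $\Theta$ of $\operatorname{Gr}(\omega_{Z_1})$ choose a base vertex and a maximal tree. Each edge outside the tree determines a loop at the base vertex, and these loops form a basis of the free group $\pi_1(\Theta)$. Attach one $2$-cell to $Z_1$ along the image of each of them, and call the result $K^+$. Every closed path in $\Theta$ becomes null-homotopic in $K^+$, which is the required property.

By Step 1 and \eqref{eq:stab}, $\pi_1(K^+)$ is the quotient of $G_1$ by the normal closure in $G_1$ of groups $gN_\alpha g^{-1}$, one for each $G_1$-orbit of trees $gT_\alpha$. The $G_1$-conjugates of these are all the groups $gN_\alpha g^{-1}$ with $g\in G$, which generate $\mathcal N$. So $\pi_1(K^+)=G_1/\mathcal N=\bar G_1$, which is hyperbolic and virtually special. Also $\chi(K^+)\ge\chi(Z_1)\ge2|V(Z_1)|=2|V(K^+)|$.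

\emph{Step 4: asphericity.} The preimage of $Z_1$ in $\widetilde{K^+}$ is the covering of $Z_1$ belonging to the kernel of $G_1\to\pi_1(K^+)$, namely $\widehat Z=\widetilde Z/\mathcal N$. Since $\widetilde Z$ is contractible, $\widehat Z$ is a $K(\mathcal N,1)$. By (a), $\mathcal N$ is a free product of free groups, hence free, so $H_2(\widehat Z)=0$ and $H_1(\widehat Z)=\mathcal N^{\mathrm{ab}}$.

The components of $\operatorname{Gr}(\omega_{\widehat Z})$ that are not trees correspond to the $\mathcal N$-orbits of the trees $gT_\alpha$. For fixed $\alpha$ these trees are indexed by $G/P_\alpha$, and $\mathcal NgP_\alpha=gP_\alpha\mathcal N$ by normality, so the orbits are represented exactly once by the trees $tT_\alpha$ with $t\in\mathcal T_\alpha$. The components in question are therefore $\widehat\Theta_{\alpha,t}=tT_\alpha/tN_\alpha t^{-1}$. By Step 1 the map $H_1(\widehat\Theta_{\alpha,t})\to H_1(\widehat Z)$ is the map $(tN_\alpha t^{-1})^{\mathrm{ab}}\to\mathcal N^{\mathrm{ab}}$ induced by inclusion. The abelianization of a free product is the direct sum of the abelianizations of the factors, so by the Cohen--Lyndon property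
\[
\bigoplus_{\alpha,t}H_1(\widehat\Theta_{\alpha,t})\to H_1(\widehat Z)
\]
is an isomorphism. By \eqref{eq:stab}, each $\widehat\Theta_{\alpha,t}$ maps isomorphically onto a component $\Theta$ of $\operatorname{Gr}(\omega_{Z_1})$. The lifts of a new $2$-cell attached for $\Theta$ correspond to the lifts of the base vertex of $\Theta$, hence to the components over $\Theta$. So $\widetilde{K^+}$ is $\widehat Z$ with, for each $(\alpha,t)$, $2$-cells attached along loops that form a basis of $H_1(\widehat\Theta_{\alpha,t})$. In the exact sequence
\[
0=H_2(\widehat Z)\to H_2(\widetilde{K^+})\to H_2(\widetilde{K^+},\widehat Z)\to H_1(\widehat Z)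
\]
the third group is free abelian on the new $2$-cells, and the last map sends this basis to a basis of $H_1(\widehat Z)$. Hence $H_2(\widetilde{K^+})=0$. A simply connected $2$-complex with $H_2=0$ has no reduced homology, so it is contractible by the theorems of Hurewicz and Whitehead. Thus $K^+\in\mathcal K$.
\end{proof}

\section{The tower and the relation $E$}\label{sec:tower}

\subsection{The construction}

We build $K_0,K_1,\dots\in\mathcal K$, with vertex sets $X_j=V(K_j)$ and equivariant surjections $X_{j+1}\to X_j$, starting from the complex $K_0$ of Lemma~\ref{lem:base}. Fix a surjection $j\mapsto(m(j),e(j))$ of $\mathbb N$ onto $\mathbb N^2$ with $m(j)\le j$. Once $K_m$ has been built, enumerate its countably many patterns as $\mathfrak p_{m,0},\mathfrak p_{m,1},\dots$. Stage $j$ \emph{treats} $\mathfrak p_{m(j),e(j)}$, pulled back along $X_j\to X_{m(j)}$ to a pattern $(D,f)$ on $K_j$. Thus every pattern on every $K_m$ is treated at some stage $j\ge m$.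

\emph{Stage $j$.} By Lemma~\ref{lem:girth}, choose a finite connected cover $K_j'\to K_j$ of degree at least $2$ in which every closed edge path of length at most $j$ is null-homotopic. Put $q=|D|/|X_j|$ and ask:
\begin{quote}
$(\ast)$ Is there a finite connected cover $Z\to K_j$ with a good set $\omega\subseteq D_Z\times[k]$ of density at least $\frac32q$?
\end{quote}
If the answer is no, let $Z_1=K_{j+1}=K_j'$. If it is yes, fix such a pair $(Z,\omega)$ and let $Z'$ be a component of the fiber product of $Z$ and $K_j'$ over $K_j$, a finite connected cover of both. The set $\omega_{Z'}$ is good and has the same density. Apply Lemma~\ref{lem:killing} to $Z'$ and $\omega_{Z'}$, obtaining $Z_1\to Z'$ and $K^+$, and let $K_{j+1}=K^+$. In both cases $K_{j+1}\in\mathcal K$ is a finite cover $Z_1$ of $K_j'$ with $2$-cells attached, and $X_{j+1}=V(Z_1)$.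

The threshold $\frac32q$ lies between $q$, which is what a forest with finite components on $D$ could have, and $2q$, which is about what random thinning will produce.

Let $X=\varprojlim X_j$, with points $x=(x_j)_j$ and the coordinatewise action of $\Gamma$ by homeomorphisms, and let $E$ be the orbit relation, a countable Borel equivalence relation. By transitivity, the fibers of $X_{j+1}\to X_j$ all have the same size, which is at least $2$. Hence $X$ is a Cantor space, $|X_j|\to\infty$, and the uniform measures on the $X_j$ are compatible and have a limit $\mu$ on $X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]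
Every orbit maps onto each $X_j$ by transitivity, so it is infinite. The measure $\mu$ is $\Gamma$-invariant since its projections are. Any invariant probability measure projects to an invariant, hence uniform, measure on each $X_j$, and so equals $\mu$.
\end{proof}

\subsection{Stabilizers}

The next two lemmas identify the orbit $\Gamma x$ with the direct limit of the vertex sets $V(\widetilde K_j)\cong\Gamma/\Lambda_{x_j}(K_j)$. The first says that $V(\widetilde K_j)$ maps onto the orbit; the second, which is the purpose of the covers $K_j'$, says that no relation holds in the orbit unless it holds in some $\widetilde K_j$.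

\begin{lemma}\label{lem:fact1}
For $x\in X$ we have $\Lambda_{x_j}(K_j)\subseteq\Lambda_{x_{j+1}}(K_{j+1})$, and $\Lambda_{x_j}(K_j)$ fixes $x$. For $m\ge j$ the $\Gamma$-set $X_m$ is the vertex set of a finite connected cover $K_j^{(m)}$ of $K_j$, and $\Gamma x$ is the vertex set of a connected cover of $K_j$.
\end{lemma}

\begin{proof}
A null-homotopic loop of $K_j$ at $x_j$ lifts to a closed null-homotopic loop at $x_{j+1}$ in the cover $Z_1\subseteq K_{j+1}$. By induction $\Lambda_{x_j}(K_j)$ fixes $x_m$ for all $m\ge j$, hence fixes $x$. Every point of $X_m$ is a coordinate of some $x\in X$, so Lemma~\ref{lem:covers}(b) gives the last statements.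
\end{proof}

\begin{lemma}\label{lem:fact2}
$\operatorname{Stab}_\Gamma(x)=\bigcup_j\Lambda_{x_j}(K_j)$, an increasing union.
\end{lemma}

\begin{proof}
One inclusion is Lemma~\ref{lem:fact1}. Let $\gamma x=x$ and $j\ge|\gamma|$. The reduced word for $\gamma$ gives a closed path of length at most $j$ at $x_{j+1}$ in $Z_1$. Its image in $K_j'$ is null-homotopic, hence so is its image in $K_j$, which is the loop of $\gamma$ at $x_j$.
\end{proof}

Here is what a ``yes'' achieves in the limit.

\begin{lemma}\label{lem:yes}
If the answer to $(\ast)$ at stage $j$ is yes, there is a clopen set $\omega_X\subseteq D_X\times[k]$ with $\mu(\omega_X)\ge\frac32q$ such that all components of $\operatorname{Gr}(\omega_X)$ are finite.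
\end{lemma}

\begin{proof}
Let $\omega_X$ be the preimage of $\omega_{Z_1}$ under $X\to X_{j+1}=V(Z_1)$; then $\mu(\omega_X)$ is the density of $\omega$. Suppose that a path in $\operatorname{Gr}(\omega_X)$ from $x$ to $y=\gamma x$ spells $\gamma$ and that $x_{j+1}=y_{j+1}$. Its image in $\operatorname{Gr}(\omega_{Z_1})$ is a closed path at $x_{j+1}$ spelling $\gamma$, so $\gamma\in\Lambda_{x_{j+1}}(K_{j+1})$ by Lemma~\ref{lem:killing}, and $y=x$ by Lemma~\ref{lem:fact1}. So each component injects into $X_{j+1}$.
\end{proof}

\subsection{Failure of hyperfiniteness}

For $x\in X$ let $L_x$ be the cover of $K_0$ with vertex set $\Gamma x$. Its edges are the pairs $(y,s)$ with $s\in\{a,b\}$, and its $2$-cells are the pairs $(y,i)$ with $i\in\{1,2,3\}$, attached along $\rho_i$ read from $y$, where $y\in\Gamma x$. It is not simply connected, but it inherits the absence of $2$-cycles from the complexes $\widetilde K_j$.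

\begin{lemma}\label{lem:nocycles}
Every finite subcomplex $C$ of $L_x$ has $H_2(C)=0$.
\end{lemma}

\begin{proof}
In a $2$-complex, $H_2$ is the group of cellular $2$-cycles, so it can only grow when we pass to a larger $2$-complex. We may thus assume that $C$ is connected and has a vertex $y$, and it suffices to embed $C$ in some $\widetilde K_j$, which is contractible. The group $\pi_1(C^{(1)},y)\subseteq\operatorname{Stab}_\Gamma(y)$ is finitely generated, so by Lemma~\ref{lem:fact2} it lies in $\Lambda_{y_j}(K_j)$ for some $j$. The complex $K_j$ contains $K_0^{(j)}$ as a subcomplex with the same $1$-skeleton: by induction, the preimage of $K_0^{(j)}\subseteq K_j$ in $Z_1\subseteq K_{j+1}$ is the cover of $K_0$ with vertex set $X_{j+1}$. Let $L\subseteq\widetilde K_j$ be the preimage of $K_0^{(j)}$. It is the cover of $K_0$ with vertex set $V(\widetilde K_j)$. A vertex $\tilde y$ over $y_j$ has stabilizer $\Lambda_{y_j}(K_j)\subseteq\operatorname{Stab}_\Gamma(y)$, so $\gamma\tilde y\mapsto\gamma y$ defines a covering $L\to L_x$. Loops of $C^{(1)}$ at $y$ spell elements that fix $\tilde y$, so they lift to closed loops at $\tilde y$, and they generate $\pi_1(C,y)$. Hence the inclusion $C\subseteq L_x$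 lifts to $L$, and the lift is injective because its composition with the covering is.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose that $E|A=\bigcup_nE_n$, where $A$ is Borel, invariant, $\mu(A)=1$, and the $E_n$ are increasing Borel equivalence relations with finite classes. For a class $T$ of $E_n$, contained in an orbit $\Gamma x$, let $C_T\subseteq L_x$ consist of the vertices in $T$, the edges with both ends in $T$, and the $2$-cells all of whose boundary vertices lie in $T$. By Lemma~\ref{lem:nocycles}, $\chi(C_T)=b_0-b_1\le b_0\le|T|$. Let $\partial(x,i)$ be the finite set of boundary vertices of the cell $(x,i)$, and count each cell at its base vertex: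
\[
\varphi_n(x)=1-\sum_{s\in\{a,b\}}\mathbf 1\big[sx\in[x]_{E_n}\big]+\sum_{i=1}^3\mathbf 1\big[\partial(x,i)\subseteq[x]_{E_n}\big].
\]
The sum of $\varphi_n$ over $T$ is $\chi(C_T)$, so Lemma~\ref{lem:mt} gives $\int_A\varphi_n\,d\mu\le1$. For each $x\in A$ the points $ax$, $bx$ and the sets $\partial(x,i)$ lie in $[x]_{E_n}$ for large $n$, so $\varphi_n(x)\to1-2+3=2$. By dominated convergence $2\le1$, a contradiction.
\end{proof}

\section{A local criterion for goodness}\label{sec:local}

Goodness is a condition on infinite trees, while a random choice on a finite cover only controls configurations of bounded size. In a hyperbolic space the two can be matched: a path that is locally close to geodesic is globally a quasi-geodesic, and two quasi-geodesics that stay within a bounded distance for a long time come within a \emph{uniform} distance $r$ along most of the way.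

Let $K\in\mathcal K$ and let $(D,f)$ be a pattern on $K$. Let $\ell\ge1$ be an integer bounding the lengths of all $f_i(v)$, so that the ends of an edge of the pattern in $\widetilde K$ are at distance at most $\ell$. Let $\delta\ge0$ be such that $\widetilde K^{(1)}$ has $\delta$-slim triangles and satisfies \eqref{eq:fourpoint}. With $M$ as in Lemma~\ref{lem:morse}, choose in this order:
\begin{itemize}
\item $C_1=M(\ell,\delta)$, $n_0=\lceil2C_1+2\delta+1\rceil$, $\lambda=n_0+1+\ell n_0$, and $C_2=M(\lambda,\delta)$;
\item an integer $r\ge2C_2+2\delta$;
\item an integer $n_1\ge1$ with $4\cdot9^r\sum_{n\ge n_1}(0.08)^n\le0.01$;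
\item an integer $n_2\ge n_1$ with $\lambda^{-1}n_2-\lambda-2r\ge\ell n_1$;
\item an integer $N\ge\max\{2n_0,\ n_2,\ \lambda(\ell n_2+2r+\lambda)\}$.
\end{itemize}
These constants depend only on $K$ and $(D,f)$. In this section $n_1$ could be any positive integer; its value matters in Section~\ref{sec:nofree}.

Let $Z\to K$ be a finite connected cover and $\omega\subseteq D_Z\times[k]$. A \emph{violation} in $\operatorname{Gr}(\tilde\omega)$ is one of the following.
\begin{enumerate}
\item[(V1)] A non-backtracking path with $n$ edges, $1\le n\le N$, whose endpoints are at $d$-distance less than $n$.
\item[(V2)] A pair of edge-disjoint non-backtracking paths with $n'$ and $n$ edges, $n_1\le n'\le n\le N$, whose initial vertices are within $r$ of each other and whose terminal vertices are within $r$ of each other.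
\end{enumerate}
A violation \emph{starts} at the initial vertex of the path, in case (V2) of the path listed first.

\begin{lemma}\label{lem:local}
If $\operatorname{Gr}(\tilde\omega)$ has no violations, then $\omega$ is good.
\end{lemma}

\begin{proof}
We first show that every non-backtracking path, with vertices $u_0,\dots,u_n$, satisfies
\begin{equation}\label{eq:qg}
\lambda^{-1}|s-t|-\lambda\le d(u_s,u_t)\le\ell|s-t|\qquad(0\le s,t\le n).
\end{equation}
The upper bound holds by the choice of $\ell$. For the lower bound put $x_i=u_{in_0}$. Since $2n_0\le N$ and there is no (V1), we have $|s-t|\le d(u_s,u_t)\le\ell|s-t|$ when $|s-t|\le2n_0$. So $d(x_i,x_{i+1})\ge n_0$, and Lemma~\ref{lem:morse} applied to the segment from $x_{i-1}$ to $x_{i+1}$ puts $x_i$ within $C_1$ of $[x_{i-1},x_{i+1}]$. By \eqref{eq:gromov}, $(x_{i-1}|x_{i+1})_{x_i}\le C_1$.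

We claim that $(x_0|x_{i+1})_{x_i}\le C_1+\delta$ for $i\ge1$. For $i=1$ this was just shown. For $i\ge2$, \eqref{eq:gromov} and induction give
\[
(x_0|x_{i-1})_{x_i}=d(x_{i-1},x_i)-(x_0|x_i)_{x_{i-1}}\ge n_0-C_1-\delta\ge C_1+\delta+1,
\]
while \eqref{eq:fourpoint} gives $\min\{(x_0|x_{i-1})_{x_i},(x_0|x_{i+1})_{x_i}\}\le(x_{i-1}|x_{i+1})_{x_i}+\delta\le C_1+\delta$. The minimum must be the second term, which proves the claim. Therefore
\[
d(x_0,x_{i+1})=d(x_0,x_i)+d(x_i,x_{i+1})-2(x_0|x_{i+1})_{x_i}\ge d(x_0,x_i)+n_0-2C_1-2\delta\ge d(x_0,x_i)+1,
\]
and $d(x_0,x_i)\ge i$ for all $i$. Apply this to the subpath between $u_s$ and $u_t$, which consists of $\lfloor|s-t|/n_0\rfloor$ blocks of $n_0$ edges and fewer than $n_0$ further edges: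
\[
d(u_s,u_t)\ge|s-t|/n_0-1-\ell n_0\ge\lambda^{-1}|s-t|-\lambda.
\]

(i) A loop, a pair of parallel edges or a cycle, traversed repeatedly, gives arbitrarily long non-backtracking closed paths, contradicting \eqref{eq:qg}.

(ii) In a tree $T$ the non-backtracking path from $u$ to $u'$ has $d_T(u,u')$ edges, so this is \eqref{eq:qg}.

(iii) Suppose that $T\ne T'$ are components and that infinitely many vertices of $T$ lie within $r_0$ of $T'$. Since balls in $\widetilde K^{(1)}$ are finite, there are $u,u^*\in T$ and $v,v^*\in T'$ with $d(u,v)\le r_0$, $d(u^*,v^*)\le r_0$ and $d(u,u^*)$ as large as we like. Let $u=u_0,\dots,u_n=u^*$ and $v=v_0,\dots,v_{n^*}=v^*$ be the paths in the trees; then $n\ge d(u,u^*)/\ell$ is as large as we like. By \eqref{eq:qg} and $\ell\le\lambda$, each path has Hausdorff distance at most $C_2$ from a geodesic between its ends.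

Let $r_1=r_0+C_2+2\delta$ and suppose that $d(u_s,u)>r_1$ and $d(u_s,u^*)>r_1$. Choose $w\in[u,u^*]$ within $C_2$ of $u_s$. Cutting the quadrilateral $u,u^*,v^*,v$ along a diagonal shows that $w$ is within $2\delta$ of $[u,v]\cup[v,v^*]\cup[v^*,u^*]$. If it were within $2\delta$ of $[u,v]$, then $d(u_s,u)\le C_2+2\delta+r_0=r_1$, and if it were within $2\delta$ of $[v^*,u^*]$, then $d(u_s,u^*)\le r_1$. So $w$ is within $2\delta$ of $[v,v^*]$, and $u_s$ is within $2C_2+2\delta\le r$ of some $v_t$.

By \eqref{eq:qg}, this applies to every index $s$ with $s>\lambda(r_1+\lambda)$ and $n-s>\lambda(r_1+\lambda)$. For $n$ large there is $s$ such that it applies to both $s$ and $s+n_2$, with corresponding vertices $v_t$ and $v_{t'}$. Then \eqref{eq:qg} gives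
\[
\ell|t-t'|\ge d(v_t,v_{t'})\ge\lambda^{-1}n_2-\lambda-2r\ge\ell n_1,\qquad
\lambda^{-1}|t-t'|-\lambda\le d(v_t,v_{t'})\le\ell n_2+2r .
\]
So $n_1\le|t-t'|\le N$, and also $n_1\le n_2\le N$. The path from $u_s$ to $u_{s+n_2}$ and the path from $v_t$ to $v_{t'}$ lie in different components, so they are edge-disjoint, and listed in order of length they form a violation (V2).
\end{proof}

\section{No free action of $F_2$}\label{sec:nofree}

We prove Theorem~\ref{thm:main}(3). Suppose that $\eta=\mu(Y)>0$ and that $F_2$ acts freely on $Y$ in a Borel way, with orbits inside $E$-classes. The group $F_2$ contains a free subgroup of rank $k=100$; let $c_1,\dots,c_k\colon Y\to Y$ be the maps given by its free generators. We approximate them by a pattern and show that, at a stage treating this pattern, the answer to $(\ast)$ can be neither yes nor no.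

\subsection{The approximating pattern}

Enumerate $\Gamma=\{\gamma_0,\gamma_1,\dots\}$, and let $Y_{i,n}$ be the set of $x\in Y$ for which $n$ is least with $c_i(x)=\gamma_nx$. For each $i$ the sets $Y_{i,n}$ partition $Y$. For $v\in X_m$ let $[v]=\{x:x_m=v\}$. Define, by majority vote,
\[
D^m=\{v\in X_m:\mu(Y\cap[v])>\tfrac12\mu([v])\},\qquad f_i^m(v)=\gamma_n\quad(v\in D^m),
\]
where $n$ is least such that $\mu(Y_{i,n}\cap[v])$ is maximal. By martingale convergence, for every Borel set $B$ we have $\mu(B\cap[x_m])/\mu([x_m])\to\mathbf 1_B(x)$ for almost every $x$. With $B=Y$ this shows that for almost every $x$ and large $m$, $x_m\in D^m$ if and only if $x\in Y$. With $B=Y_{i,n}$ it shows that for almost every $x\in Y_{i,n}$ and large $m$ the set $Y_{i,n}$ fills more than half of $[x_m]$, so $f_i^m(x_m)=\gamma_n$. Hence for $m_0$ large enough, with $D_X=\{x:x_{m_0}\in D^{m_0}\}$ and $f_i(x)=f_i^{m_0}(x_{m_0})$,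
\[
\mu(Y\triangle D_X)\le10^{-4}\eta,\qquad\mu\{x\in Y\cap D_X:c_i(x)\ne f_i(x)x\}\le10^{-4}\eta\quad(1\le i\le k).
\]
In particular $D^{m_0}\ne\emptyset$, so $(D^{m_0},f^{m_0})$ is a pattern on $K_{m_0}$. Let $j\ge m_0$ be a stage treating it, let $(D,f)$ be the pullback to $K=K_j$, and note that $q=|D|/|X_j|=\mu(D_X)$. The set of edges on which the pattern agrees with the action is
\[
A=\{(x,i):x\in Y\cap D_X,\ c_i(x)=f_i(x)x\}\subseteq D_X\times[k].
\]
For each of the $100$ labels, the missing part of $D_X$ has measure at most $2\cdot10^{-4}\eta$, so
\begin{equation}\label{eq:approx}
\mu\big((D_X\times[k])\setminus A\big)\le0.02\,\eta,\qquad|q-\eta|\le10^{-4}\eta .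
\end{equation}

\subsection{The answer was not yes}

Suppose that the answer at stage $j$ was yes, and take $\omega_X$ from Lemma~\ref{lem:yes}. It was chosen with no knowledge of the action, but \eqref{eq:approx} says that \emph{every} set of edges of the pattern consists, up to measure $0.02\,\eta$, of edges of the action. The edges in $B=\omega_X\cap A\subseteq Y\times[k]$ join $x$ to $c_i(x)$ and belong to $\operatorname{Gr}(\omega_X)$, whose components are finite. Lemma~\ref{lem:forest} gives $\mu(B)\le\eta$. But $\mu(B)\ge\frac32(1-10^{-4})\eta-0.02\,\eta>\eta$ by \eqref{eq:approx}, a contradiction.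

\subsection{A local forest on a finite cover of $K$}

It remains to show that the answer at stage $j$ was yes, by producing a good set of density at least $\frac32q$ on a finite cover of $K$. The action lives on $X$, which depends on all later stages. The point is that $X_m$ is the vertex set of a cover of $K$ for every $m\ge j$, so everything can be pulled back to $\widetilde K$ and measured in its geometry. Take the constants of Section~\ref{sec:local} for $K$ and $(D,f)$, and put $R=10(\ell N+r+1)$.

\emph{Lifting $A$ to $\widetilde K$.} Let $x\in X$ and let $\tilde x\in V(\widetilde K)$ lie over $x_j$. Since $\operatorname{Stab}_\Gamma(\tilde x)=\Lambda_{x_j}(K_j)$ fixes $x$, the map $\pi_x\colon V(\widetilde K)\to\Gamma x$, $\gamma\tilde x\mapsto\gamma x$, is well defined and equivariant, and $u$ and $\pi_x(u)$ have the same image in $X_j$. Let $\tilde A_x=\{(u,i):(\pi_x(u),i)\in A\}$. An edge $(u,i)\in\tilde A_x$ goes from $u$ to $f_i(u)u$, and $\pi_x(f_i(u)u)=c_i(\pi_x(u))$; so $\pi_x$ maps both ends into $Y$. At a vertex $u$ there is at most one outgoing edge of each label. There is also at most one incoming edge of label $i$: its origin $u'$ satisfies $\pi_x(u')=c_i^{-1}(\pi_x(u))$, which determines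 the image of $u'$ in $X_j$, hence $f_i(u')$, hence $u'=f_i(u')^{-1}u$. As in Lemma~\ref{lem:forest}, a non-backtracking path projects to a path spelling a reduced word in the $c_i^{\pm1}$, and by freeness it is not closed if it has positive length. So $\operatorname{Gr}(\tilde A_x)$ is a forest.

\emph{Passing to a finite level.} The set $\tilde A_x$ is not invariant under a finite-index group of deck transformations, so we replace $A$ by a clopen set and keep only the vertices near which nothing has changed. Fix $\varepsilon>0$ with
\[
\varepsilon+k\varepsilon_1\le10^{-3}\eta,\qquad\text{where }\varepsilon_1=4\cdot3^{R+\ell}\varepsilon .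
\]
By martingale convergence again, there are $m\ge j$, $A^m\subseteq X_m\times[k]$ and $Y^m\subseteq X_m$ whose preimages $A^m_X$, $Y^m_X$ in $X\times[k]$ and $X$ satisfy $\mu(A\triangle A^m_X)\le\varepsilon$ and $\mu(Y\triangle Y^m_X)\le\varepsilon$. Since $A\subseteq D_X\times[k]$, intersecting with $D_{X_m}\times[k]$ only improves the first bound, so we assume $A^m\subseteq D_{X_m}\times[k]$. Note the order of choices: $R$ and $\ell$ come first, then $\varepsilon$, then $m$.

Let $K^{(m)}=K_j^{(m)}\in\mathcal K$ be the cover of $K$ with vertex set $X_m$. Fix a covering $\widetilde K\to K^{(m)}$ over $K$ and take preimages with respect to it. For $u\in V(\widetilde K)$ let $\tilde A^m[u]$ be the graph formed by the edges of $\operatorname{Gr}(\tilde A^m)$ whose origin is within $R$ of $u$. Call $v\in X_m$ \emph{fine} if for a lift $u$ of $v$ the graph $\tilde A^m[u]$ is a forest with at most one incoming edge of each label at each vertex, and all ends of its edges lie over $Y^m$. Deck transformations of $\widetilde K\to K^{(m)}$ show that the choice of the lift does not matter.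

Let $x\in X$ and choose $\tilde x$ over $x_m$; then $\gamma\tilde x$ lies over $(\gamma x)_m$. Suppose that $A$ and $A^m_X$ agree at all $(\gamma x,i)$ with $|\gamma|\le R$, and that $Y$ and $Y^m_X$ agree at all $\gamma x$ with $|\gamma|\le R+\ell$. Then an edge $(\gamma\tilde x,i)$ with $|\gamma|\le R$ lies in $\tilde A^m$ if and only if it lies in $\tilde A_x$, so $\tilde A^m[\tilde x]$ is a subgraph of $\operatorname{Gr}(\tilde A_x)$. The ends of its edges have the form $\gamma\tilde x$ with $|\gamma|\le R+\ell$ and $\gamma x\in Y$, so they lie over $Y^m$. Thus $x_m$ is fine. By invariance of $\mu$ and the count in \eqref{eq:ball}, the set of $x$ for which the supposition fails has measure at most $2\cdot3^R\varepsilon+2\cdot3^{R+\ell}\varepsilon\le\varepsilon_1$. So the proportion of vertices of $X_m$ that are not fine is at most $\varepsilon_1$. Put $A'=\{(v,i)\in A^m:v\text{ fine}\}$. By \eqref{eq:approx},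
\begin{equation}\label{eq:density}
|A'|/|X_m|\ge\mu(A)-\varepsilon-k\varepsilon_1\ge kq-0.021\,\eta .
\end{equation}

\begin{lemma}\label{lem:Aprime}
The graph $\operatorname{Gr}(\tilde A')$ on $V(\widetilde K)$ has the following properties.
\begin{enumerate}
\item[(a)] It has no loops, and all degrees are at most $2k$.
\item[(b)] A non-backtracking path with at most $N$ edges repeats no edge, and it is determined, among such paths, by its initial and terminal vertices.
\item[(c)] Every vertex that is an end of an edge lies over $Y^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every edge $(u,i)$ has its origin over a fine vertex and lies in the forest $\tilde A^m[u]$; this gives (c) and the absence of loops. Two incoming edges at a vertex have origins within $2\ell\le R$ of each other, so both lie in $\tilde A^m[u]$ for $u$ the origin of the first, and their labels differ if they are distinct. This gives the degree bound. For (b), a path with at most $2N$ edges has all its vertices within $2N\ell\le R$ of the origin $u$ of its first edge, so it lies in the forest $\tilde A^m[u]$. Apply this to a single path, and to one path followed by the reverse of another with the same ends, and use the uniqueness of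 non-backtracking paths in a forest.
\end{proof}

\subsection{Random thinning}

The set $A'$ has about $k$ edges per vertex of $D$, and there is no reason for it to be good. Keep each edge independently with probability $p$. Three quantities matter. The density is multiplied by $p$, so we need $pk>1$ with room to spare. By Lemma~\ref{lem:Aprime}(b), paths with $n$ edges that end within distance $n$ are no more numerous than the points of a ball, about $3^n$, and each survives with probability $p^n$; so we need $3p<1$. In (V2) the shorter path has $(2k)^{n'}$ choices, its companion has a bounded number of choices, and both must survive; so we need $2kp^2<1$. With $p=2/k$ these read $2>1$, $6/k<1$ and $8/k<1$. This is why we pass from rank $2$ to a large rank. We take $k=100$ and $p=1/50$, so that $pk=2$, $3p=0.06$ and $2kp^2=0.08$.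

The random set must live on a finite cover, and distinct edges of a violation must be decided independently. By Lemma~\ref{lem:girth} choose a finite connected cover $Z\to K^{(m)}$ such that no non-trivial element of the deck group $H$ of $\widetilde K\to Z$ moves a vertex by at most $2R$. Choose $\xi\subseteq A'_Z$ at random, keeping each element independently with probability $p$. Two distinct edges of $\operatorname{Gr}(\tilde A')$ have the same image in $A'_Z$ only if their origins differ by a non-trivial element of $H$, and then the origins are more than $2R$ apart. The origins of the edges of a violation are within $2\ell N+r\le R$ of each other, and the edges are distinct by Lemma~\ref{lem:Aprime}(b) and the disjointness in (V2). So a given violation (V1) of $\operatorname{Gr}(\tilde A')$ with $n$ edges lies in $\operatorname{Gr}(\tilde\xi)$ with probability $p^n$, and a given violation (V2) with probability $p^{n'+n}\le p^{2n'}$.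

Fix a lift $\tilde v\in V(\widetilde K)$ of each $v\in V(Z)$. We bound the expected number of violations in $\operatorname{Gr}(\tilde\xi)$ starting at $\tilde v$. By Lemma~\ref{lem:Aprime}(c) it is zero unless $v$ lies over $Y^m$.

(V1) The case $n=1$ would be a loop. For $n\ge2$ the terminal vertex lies in $B(\tilde v,n-1)$ and determines the path, so by \eqref{eq:ball} the expectation is at most
\[
\sum_{n\ge2}2\cdot3^{n-1}p^n=\frac23\cdot\frac{(0.06)^2}{0.94}<0.003 .
\]

(V2) There are at most $(2k)^{n'}$ choices for the first path, then at most $(2\cdot3^r)^2$ choices for the two ends of the second path, which determine it. By the choice of $n_1$ the expectation is at most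
\[
\sum_{n'\ge n_1}(2k)^{n'}\cdot4\cdot9^r\cdot p^{2n'}=4\cdot9^r\sum_{n'\ge n_1}(0.08)^{n'}\le0.01 .
\]

For each violation in $\operatorname{Gr}(\tilde\xi)$ that starts at one of the chosen lifts, delete from $\xi$ the image of one of its edges, and call the result $\omega\subseteq D_Z\times[k]$. A violation in $\operatorname{Gr}(\tilde\omega)$ could be moved by an element of $H$ to a violation in $\operatorname{Gr}(\tilde\omega)\subseteq\operatorname{Gr}(\tilde\xi)$ starting at a chosen lift, and this one has an edge whose image was deleted, which is absurd. So $\operatorname{Gr}(\tilde\omega)$ has no violations, and $\omega$ is good by Lemma~\ref{lem:local}, for every outcome $\xi$.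

The proportion of vertices of $Z$ over $Y^m$ is $\mu(Y^m_X)\le\eta+\varepsilon\le1.001\,\eta$, and $\eta\le1.001\,q$ by \eqref{eq:approx}. With \eqref{eq:density},
\[
\frac{\mathbb E|\omega|}{|V(Z)|}\ge p\,(kq-0.021\,\eta)-0.013\cdot1.001\,\eta\ge2q-0.014\,\eta\ge2q-0.02\,q>\tfrac32q .
\]
So for some outcome the good set $\omega$ has density at least $\frac32q$. Since $Z\to K^{(m)}\to K_j$ is a finite connected cover, the pair $(Z,\omega)$ shows that the answer to $(\ast)$ at stage $j$ was yes. We have already seen that it was not. Hence no such action of $F_2$ exists, which proves part (3) and completes the proof of Theorem~\ref{thm:main}.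

\begin{thebibliography}{99}

\bibitem{Agol} Agol, \emph{The virtual Haken conjecture}, Doc. Math., 2013.

\bibitem{AGM} Agol, Groves and Manning, Forum Math. Pi, 2016.

\bibitem{Bow} Bowditch, \emph{Relatively hyperbolic groups}.

\bibitem{BH} Bridson and Haefliger, III.H.1.7.

\bibitem{CCH} Chiswell, Collins and Huebschmann, 1981.

\bibitem{DGO} Dahmani, Guirardel and Osin, Mem. AMS, 2017.

\bibitem{GM} Groves and Manning, 2008.

\bibitem{HW} Haglund and Wise, 2008.

\bibitem{KM} Alexander S. Kechris and Benjamin D. Miller, \texttt{https://github.com/glimmeffros/glimmeffros.github.io}.

\bibitem{LS} Lyndon and Schupp, \emph{Combinatorial Group Theory}.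

\bibitem{Osin} Osin, 2007.

\bibitem{Sun} Sun, \emph{Cohomology of group theoretic Dehn fillings I}, J. Algebra, 2020.

\bibitem{Wise} Wise, \emph{Cubulating small cancellation groups}, GAFA, 2004.

\end{thebibliography}
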